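\title{A Nonideal Clutter on Eleven Elements That Disproves a Conjecture of Kir\'aly}

\begin{abstract}
Kir\'aly conjectured that for every nonideal clutter $\mathcal A$ with blocker $\mathcal B$ one can choose an element $h(X)$ from each set $X\in\mathcal A\cup\mathcal B$ in such a way that any $A\in\mathcal A$ and $B\in\mathcal B$ with $h(A)=h(B)$ share at least two elements. We disprove the conjecture by a clutter of eleven triples on eleven elements. The proof combines a fixed point argument, which produces a vertex of the covering polyhedron adapted to a given choice function, with a complete description of the vertices of that polyhedron: exactly one of them is not integral. The example is minimally nonideal, and it generates infinitely many further counterexamples.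
\end{abstract}

\section{Introduction}

A \emph{clutter} on a finite ground set $S$ is a family $\mathcal C$ of subsets of $S$, called \emph{edges}, none of which contains another. A \emph{transversal} of $\mathcal C$ is a subset of $S$ that meets every edge, and the \emph{blocker} $b(\mathcal C)$ is the family of the inclusionwise minimal transversals. The \emph{covering polyhedron} of $\mathcal C$ is
\[
P(\mathcal C)=\{x\in\mathbb R^S_+ : x(C)\ge 1 \text{ for every } C\in\mathcal C\},\qquad x(C)=\sum_{s\in C}x_s .
\]
The incidence vector $\chi_B$ of a set $B$ lies in $P(\mathcal C)$ exactly when $B$ is a transversal, so the points of $P(\mathcal C)$ are the fractional transversals. The clutter is \emph{ideal} if $P(\mathcal C)$ is an integer polyhedron, and \emph{nonideal} otherwise. Since $P(\mathcal C)\subseteq\mathbb R^S_+$ contains no line, this means that $\mathcal C$ is ideal if and only if every vertex of $P(\mathcal C)$ is integral. It is known that a clutter is ideal if and only if its blocker is ideal. The clutter with no edge and the clutter whose only edge is empty have covering polyhedra $\mathbb R^S_+$ and $\emptyset$, so both are ideal. Unless we say otherwise, \emph{clutters have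 at least one edge and no empty edge}; the blocker of such a clutter has the same two properties.

The following conjecture of Kir\'aly is posed in \cite{egres}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\mathcal A$ be a nonideal clutter on $S$ and let $\mathcal B$ be its blocker. Then there is a function $h:\mathcal A\cup\mathcal B\to S$ such that $h(X)\in X$ for all $X\in\mathcal A\cup\mathcal B$, and such that $h(A)=h(B)$ with $A\in\mathcal A$ and $B\in\mathcal B$ implies $|A\cap B|>1$.}
\medskip

An edge $A$ and a minimal transversal $B$ always meet, so $h$ has one thing to avoid: a pair $A,B$ with a single common element that both of them choose. Two small clutters show what to expect. The edges $\{1,2\},\{2,3\}$ have blocker $\{2\},\{1,3\}$. The value $h(\{2\})=2$ is forced; it forces $h(\{1,2\})=1$ and $h(\{2,3\})=3$, and then no value is left for $\{1,3\}$. This clutter is ideal (its covering polyhedron has the two vertices $(0,1,0)$ and $(1,0,1)$), and we shall see in Corollary~\ref{cor:ideal} that no ideal clutter admits a function $h$. The triangle $\{1,2\},\{2,3\},\{3,1\}$ is its own blocker and is nonideal, since the fractional transversal $(\frac12,\frac12,\frac12)$ has total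 weight $\frac32$ while every transversal has two elements. Here the cyclic choice $h(\{1,2\})=1$, $h(\{2,3\})=2$, $h(\{3,1\})=3$ works. The conjecture thus proposes a purely combinatorial characterization of nonideal clutters, and the triangle suggests why it might hold: the cyclic structure that creates a fractional vertex should also supply a cyclic choice.

We show that the conjecture is false. It is convenient to fix $h$ on the edges first and to ask which minimal transversals are left without a value. A \emph{coloring} of a clutter $\mathcal A$ on $S$ is a function $f:\mathcal A\to S$ with $f(A)\in A$ for every edge $A$. A set $B\in b(\mathcal A)$ is \emph{panchromatic} for $f$ if for every $s\in B$ there is an edge $A$ with $f(A)=s$ and $A\cap B=\{s\}$.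

Let $S=\{1,2,\dots,9,p,q\}$, and consider the two sequences, called \emph{strips},
\[
L_1=(1,2,3,4,5,6,7,8,9),\qquad L_2=(8,1,p,q,9,2).
\]
Let $\mathcal D$ be the clutter on $S$ whose edges are the triples of consecutive elements of a strip:
\begin{gather*}
T_i=\{i,i+1,i+2\}\quad(1\le i\le 7),\\
V_1=\{8,1,p\},\quad V_2=\{1,p,q\},\quad V_3=\{p,q,9\},\quad V_4=\{q,9,2\}.
\end{gather*}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(i)] The clutter $\mathcal D$ is nonideal.
\item[(ii)] Every coloring of $\mathcal D$ has a panchromatic set $B\in b(\mathcal D)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:false}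
The conjecture is false: it fails for $\mathcal A=\mathcal D$.
\end{corollary}

\begin{proof}
Let $h$ be a function on $\mathcal D\cup b(\mathcal D)$ with $h(X)\in X$ for all $X$. Let $B\in b(\mathcal D)$ be panchromatic for the coloring $h|_{\mathcal D}$, and put $s=h(B)\in B$. Some edge $A$ has $h(A)=s=h(B)$ and $A\cap B=\{s\}$.
\end{proof}

Section~\ref{sec:tools} links colorings to vertices of the covering polyhedron. Section~\ref{sec:five} shows, on five elements, how this link eliminates all colorings but two. In Section~\ref{sec:D} the same elimination is carried out for $\mathcal D$, where the two remaining colorings have panchromatic sets as well; it rests on the description of the vertices of $P(\mathcal D)$, which is the longest part of the proof and occupies Section~\ref{sec:vertices}. Section~\ref{sec:more} is not needed for the disproof; it shows that $\mathcal D$ is minimally nonideal and derives infinitely many counterexamples.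

\section{Colorings and vertices of the covering polyhedron}\label{sec:tools}

\subsection*{Admissible pairs}

An \emph{admissible pair} for a clutter $\mathcal A$ is a pair $(f,g)$, where $f$ is a coloring of $\mathcal A$ and $g$ is a coloring of $b(\mathcal A)$, such that $f(A)=g(B)$ implies $|A\cap B|>1$. A function $h$ as in the conjecture gives the admissible pair $(h|_{\mathcal A},h|_{b(\mathcal A)})$. Conversely, an admissible pair gives such an $h$ when $\mathcal A\cap b(\mathcal A)=\emptyset$. A set in $\mathcal A\cap b(\mathcal A)$ may receive different values from $f$ and $g$, and we do not claim the converse in general. In any case a clutter with no admissible pair has no function $h$.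

\begin{lemma}\label{lem:adm}
A clutter $\mathcal A$ has no admissible pair if and only if every coloring of $\mathcal A$ has a panchromatic set.
\end{lemma}

\begin{proof}
If $B$ is panchromatic for $f$, then for any value $g(B)=s\in B$ some edge $A$ has $f(A)=s$ and $|A\cap B|=1$, so $f$ belongs to no admissible pair. If no set is panchromatic for $f$, choose for each $B\in b(\mathcal A)$ an element $g(B)=s\in B$ such that no edge $A$ has both $f(A)=s$ and $A\cap B=\{s\}$. Then $f(A)=g(B)=s$ gives $s\in A\cap B\neq\{s\}$, so $(f,g)$ is admissible.
\end{proof}

\subsection*{Vertices}

We use the following standard facts about a polyhedron $P\subseteq\mathbb R^S_+$. A point $w\in P$ is a vertex if and only if $w+y\in P$ and $w-y\in P$ imply $y=0$. Requiring some of the defining inequalities to hold with equality defines a face of $P$; every nonempty face has a vertex, and the vertices of a face are vertices of $P$. A linear function that is bounded below on $P\ne\emptyset$ attains its minimum at a vertex. For $w\in P(\mathcal C)$, an edge $C$ is \emph{tight} if $w(C)=1$. We write $e_s=\chi_{\{s\}}$ and $\mathbf 1=\chi_S$.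

\begin{lemma}\label{lem:vertex}
Let $w$ be a vertex of $P(\mathcal C)$. Then $w_s\le1$ for all $s$. If $w$ is integral, then $w=\chi_B$ for some $B\in b(\mathcal C)$.
\end{lemma}

\begin{proof}
If $w_s>1$, then no tight edge contains $s$, so $w\pm\varepsilon e_s\in P(\mathcal C)$ for small $\varepsilon>0$, which is impossible at a vertex. An integral vertex is therefore $\chi_B$ for a transversal $B$. If $B\setminus\{s\}$ were a transversal for some $s\in B$, then $\chi_B\pm e_s\in P(\mathcal C)$.
\end{proof}

\begin{lemma}\label{lem:regular}
Let $\mathcal C$ be a clutter on $n$ elements in which every edge has $k$ elements and every element lies in $k$ edges. Then $\mathcal C$ has $n$ edges and every transversal has at least $n/k$ elements. If $k$ does not divide $n$, then $\mathcal C$ is nonideal.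
\end{lemma}

\begin{proof}
Counting pairs $(s,C)$ with $s\in C$ gives $|\mathcal C|=n$, and a set $B$ meets at most $k|B|$ edges. Let $k\nmid n$. By Lemma~\ref{lem:vertex} every integral vertex $x$ has $x(S)\ge\lceil n/k\rceil>n/k$, while $\frac1k\mathbf 1\in P(\mathcal C)$ has total weight $n/k$. So a vertex that minimizes $x(S)$ over $P(\mathcal C)$ is not integral.
\end{proof}

A panchromatic set is a transversal in which every element $s$ is the only representative on some edge of color $s$. In terms of $x=\chi_B$: every positive coordinate $x_s$ is needed in full to cover some edge of color $s$. This condition makes sense for fractional $x$, and there it describes an equilibrium. Make each element $s$ responsible for the edges of color $s$, and let it take the least weight that covers these edges given the weights of the other elements. Brouwer's theorem, which says that a continuous map of the cube $[0,1]^S$ to itself has a fixed point, provides weights that no element wants to change.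

\begin{lemma}\label{lem:brouwer}
Let $f$ be a coloring of a clutter $\mathcal C$ on $S$. Then $P(\mathcal C)$ has a vertex $w$ such that for every $s$ with $w_s>0$ there is a tight edge $C$ with $f(C)=s$. If this vertex is integral, then $w=\chi_B$ with $B$ panchromatic for $f$.
\end{lemma}

\begin{proof}
For $x\in[0,1]^S$ and $s\in S$ let $G_s(x)$ be the largest of $0$ and the numbers $1-x(C\setminus\{s\})$ over the edges $C$ with $f(C)=s$. The map $G:[0,1]^S\to[0,1]^S$ is continuous, so it has a fixed point $x$. For an edge $C$ put $s=f(C)$; then $x_s\ge1-x(C\setminus\{s\})$, and since $s\in C$ this says $x(C)\ge1$. Thus $x\in P(\mathcal C)$. If $x_s>0$, then $x_s=1-x(C\setminus\{s\})$ for some $C$ with $f(C)=s$, that is, $x(C)=1$.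

The point $x$ need not be a vertex. Let $F$ be the face of $P(\mathcal C)$ obtained by requiring equality in all inequalities that hold with equality at $x$, and let $w$ be a vertex of $F$. If $w_s>0$, then $x_s>0$, so $x(C)=1$ for some $C$ with $f(C)=s$, and then $w(C)=1$.

If $w$ is integral, then $w=\chi_B$ with $B\in b(\mathcal C)$ by Lemma~\ref{lem:vertex}. For $s\in B$, a tight edge $C$ of color $s$ has $|C\cap B|=1$ and $s\in C\cap B$.
\end{proof}

With Lemma~\ref{lem:adm} we obtain the converse of the conjecture.

\begin{corollary}\label{cor:ideal}
An ideal clutter has no admissible pair, and hence no function $h$ as in the conjecture.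
\end{corollary}

\begin{example}[circulants]\label{ex:circ}
For $2\le k<n$ let $\mathcal C_n^k$ be the clutter on $\mathbb Z_n$ with edges $E_i=\{i,i+1,\dots,i+k-1\}$, and let $k\nmid n$. It is nonideal by Lemma~\ref{lem:regular}. The coloring $f(E_i)=i$ has no panchromatic set. Indeed, let $B$ be one and let $s\in B$. The only edge of color $s$ is $E_s$, so $s+1,\dots,s+k-1\notin B$, and then $s+k\in B$ because $B$ meets $E_{s+1}$. So cyclically consecutive elements of $B$ are exactly $k$ apart and $n=k|B|$, a contradiction. By reflection, the coloring $f(E_i)=i+k-1$ has no panchromatic set either. Thus $\mathcal C_n^k$ has an admissible pair, and it satisfies the conjecture whenever no edge is a minimal transversal; this is so for $\mathcal C^3_{11}$, whose transversals have at least four elements.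
\end{example}

\subsection*{Traces}

Lemma~\ref{lem:brouwer} is useful for a nonideal clutter only if we know its non-integral vertices. The tool for finding them is a count of tight edges on the fractional coordinates. Let $w$ be a non-integral vertex of $P(\mathcal C)$. By Lemma~\ref{lem:vertex} the sets
\[
I=\{s: w_s=0\},\qquad J=\{s:w_s=1\},\qquad K=\{s:0<w_s<1\}\neq\emptyset
\]
partition $S$. An edge is \emph{$J$-free} if it misses $J$. A \emph{trace} is a nonempty set of the form $C\cap K$ with $C$ a tight edge. Traces are counted as sets: two edges may give the same trace.

\begin{lemma}\label{lem:trace}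
\begin{enumerate}
\item[(T1)] A $J$-free edge has at least two elements in $K$. An edge that gives a trace is $J$-free. Every trace has at least two elements and weight $1$.
\item[(T2)] No trace properly contains another.
\item[(T3)] No nonzero $y\in\mathbb R^K$ has $y(R)=0$ for all traces $R$. Hence the incidence vectors of the traces span $\mathbb R^K$; there are at least $|K|$ traces, and if there are exactly $|K|$, their incidence vectors are linearly independent.
\end{enumerate}
\end{lemma}

\begin{proof}
A $J$-free edge has weight at least $1$, all of it on elements of $K$, each of weight less than $1$. A tight edge that contains an element of positive weight in $K$ cannot also contain an element of weight $1$. This proves (T1). All traces have weight $1$ and all elements of $K$ have positive weight, which gives (T2). For (T3), extend $y$ by zero to $S$. For small $\varepsilon>0$ the points $w\pm\varepsilon y$ are nonnegative, keep weight $1$ on tight edges and weight above $1$ on the others, so $y=0$.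
\end{proof}

\section{The method on five elements}\label{sec:five}

Which colorings of $\mathcal C^3_5$, with edges $E_i=\{i,i+1,i+2\}$ in $\mathbb Z_5$, have no panchromatic set? Example~\ref{ex:circ} gives two. We show in three steps that there are no others; the proof of Theorem~\ref{thm:main} follows the same steps.

\emph{Step 1: colorings that miss a color.} The only non-integral vertex of $P(\mathcal C_5^3)$ is $\frac13\mathbf 1$. To see this, let $w$ be a non-integral vertex. If $J\neq\emptyset$, say $0\in J$, then only $E_1$ and $E_2$ can give traces, so $|K|\le2$ by (T3); but a set of at most two elements contains at most one trace, and none if $|K|=1$, against (T3). So $J=\emptyset$. By (T1) each edge has at most one element in $I$, and any two elements of $\mathbb Z_5$ lie in a common edge, so $|I|\le1$. If $I=\{0\}$, then $E_0$ and $E_3$ give $w_1+w_2\ge1$ and $w_3+w_4\ge1$, so $E_1$ and $E_2$ are not tight, and three edges cannot supply $|K|=4$ traces. Hence $K=\mathbb Z_5$, all five edges are tight, $w_i=w_{i+3}$ for all $i$, and $w=\frac13\mathbf 1$.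

Now let $f$ be a coloring that is not surjective. The vertex of Lemma~\ref{lem:brouwer} vanishes at every element that is not a color, so it is not $\frac13\mathbf 1$. It is integral, and $f$ has a panchromatic set. A surjective coloring is a bijection, because there are as many edges as elements.

\emph{Step 2: bijections that choose a middle element.} The set $B_i=\{i,i+2\}$ is a minimal transversal that meets $E_i$ in two elements and every other edge in one. If $f$ is a bijection with $f(E_i)=i+1$, then the colors $i$ and $i+2$ are carried by edges other than $E_i$, and these meet $B_i$ in their color only. So $B_i$ is panchromatic.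

\emph{Step 3: the rest.} There remain the bijections with $f(E_i)\in\{i,i+2\}$ for all $i$. The pairs $\{i,i+2\}$ form a cycle through all five elements, and a bijection that assigns to each edge of a cycle one of its ends is one of the two cyclic orientations: $f(E_i)=i$ for all $i$, or $f(E_i)=i+2$ for all $i$.

For the circulant the two orientations survive, because every element of a would-be panchromatic set forbids its two neighbors on the \emph{same} side, and the resulting rigid pattern of period $3$ does not close up. To defeat the conjecture we want a clutter for which Steps 1 and 2 still work but the cycle of Step 3 runs through the triples in both directions. Write $p,q$ for $10,11$. The circulant $\mathcal C^3_{11}$ consists of the consecutive triples of $L_1$ and of $(8,9,p,q,1,2)$. The clutter $\mathcal D$ arises by exchanging $1$ and $9$ in this second strip.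

\section{Colorings of $\mathcal D$}\label{sec:D}

Every element of $S$ lies in exactly three edges of $\mathcal D$: the elements $3,\dots,7,p,q$ lie in three edges of their strip, the elements $1$ and $9$ lie in one edge of $L_1$ and two of $L_2$, and the elements $2$ and $8$ lie in two edges of $L_1$ and one of $L_2$. Since $3\nmid 11$, Lemma~\ref{lem:regular} proves Theorem~\ref{thm:main}(i) and shows that every transversal has at least four elements.

The involution $\sigma$ of $S$ given by $i\leftrightarrow 10-i$ for $1\le i\le9$ and $p\leftrightarrow q$ reverses both strips. It is therefore an automorphism of $\mathcal D$, with $T_i\leftrightarrow T_{8-i}$ and $V_i\leftrightarrow V_{5-i}$.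

Step 1 needs the following result, proved in Section~\ref{sec:vertices}. Put $v=\frac13\mathbf 1$.

\begin{proposition}\label{prop:vertices}
Every vertex of $P(\mathcal D)$ other than $v$ is a $0/1$ vector.
\end{proposition}

Step 2 needs, for each edge $E$, a minimal transversal that meets $E$ twice and all other edges once. A set of four elements has $12$ incidences with the $11$ edges, so every transversal of size four behaves in this way for exactly one edge. The \emph{ends} of an edge are its first and last element in its strip. For $T_i$, start from the ends $i,i+2$, move outward in $L_1$ in steps of $3$, and add $p$ or $q$ if a fourth element is missing; for $V_j$, take a residue class modulo $3$ in $L_1$ and add $p$ or $q$. This gives the sets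
\[
\begin{array}{lll}
B_{T_1}=\{1,3,6,9\}, & B_{T_2}=\{2,4,7,p\}, & B_{T_3}=\{3,5,8,q\},\\
B_{T_4}=\{1,4,6,9\}, & B_{T_5}=\{2,5,7,p\}, & B_{T_6}=\{3,6,8,q\},\\
B_{T_7}=\{1,4,7,9\}, & B_{V_1}=\{2,5,8,p\}, & B_{V_2}=\{1,4,7,q\},\\
                     & B_{V_3}=\{3,6,9,p\}, & B_{V_4}=\{2,5,8,q\}.
\end{array}
\]

\begin{lemma}\label{lem:BE}
For every edge $E$ of $\mathcal D$, the set $B_E$ belongs to $b(\mathcal D)$, the set $E\cap B_E$ consists of the two ends of $E$, and $|E'\cap B_E|=1$ for every edge $E'\neq E$.
\end{lemma}

\begin{proof}
A set meets all of $T_1,\dots,T_7$ if its elements in $L_1$ include one that is at most $3$ and one that is at least $7$, and consecutive ones differ by at most $3$; each $B_E$ has this property. Each of the pairs $\{1,9\}$, $\{p,2\}$, $\{8,q\}$, $\{1,q\}$, $\{p,9\}$ meets all of $V_1,\dots,V_4$, and each $B_E$ contains one of them: $\{1,9\}$ for $T_1,T_4,T_7$; $\{p,2\}$ for $T_2,T_5,V_1$; $\{8,q\}$ for $T_3,T_6,V_4$; $\{1,q\}$ for $V_2$; $\{p,9\}$ for $V_3$. So $B_E$ is a transversal, and it is minimal because no transversal has fewer than four elements. The list shows that $B_E$ contains the ends of $E$, namely $i,i+2$ for $T_i$ and $8,p$; $1,q$; $p,9$; $q,2$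 for $V_1,\dots,V_4$. The eleven numbers $|E'\cap B_E|$ are positive, sum to $12$, and the one for $E'=E$ is at least $2$; hence it equals $2$ and the others equal $1$.
\end{proof}

The pairs of ends form a single cycle through all eleven elements, up $L_1$ along the odd numbers and back down along the even ones:
\begin{equation}\label{eq:cycle}
1\xrightarrow{T_1}3\xrightarrow{T_3}5\xrightarrow{T_5}7\xrightarrow{T_7}9\xrightarrow{V_3}p\xrightarrow{V_1}8\xrightarrow{T_6}6\xrightarrow{T_4}4\xrightarrow{T_2}2\xrightarrow{V_4}q\xrightarrow{V_2}1 .
\end{equation}
In $\mathcal C^3_{11}$ the corresponding cycle is $1,3,5,7,9,q,2,4,6,8,p$, which runs up $L_1$ twice. This change of direction is the effect of exchanging $1$ and $9$.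

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $f$ be a coloring of $\mathcal D$.

\emph{Step 1.} Suppose that $f$ is not surjective, and let $w$ be the vertex of Lemma~\ref{lem:brouwer}. Every $s$ with $w_s>0$ is a value of $f$, and all coordinates of $v$ are positive, so $w\ne v$. By Proposition~\ref{prop:vertices} the vertex $w$ is integral, and Lemma~\ref{lem:brouwer} gives a panchromatic set. From now on $f$ is surjective, hence a bijection, since $|\mathcal D|=|S|=11$.

\emph{Step 2.} Suppose that $f(E)\notin B_E$ for some edge $E$. Each $s\in B_E$ equals $f(E')$ for an edge $E'\ne E$. Since $s\in E'\cap B_E$ and $|E'\cap B_E|=1$, we have $E'\cap B_E=\{s\}$. So $B_E$ is panchromatic.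

\emph{Step 3.} In the remaining case $f(E)$ is an end of $E$ for every $E$. If $f(T_1)=3$, then injectivity forces $f(T_3)=5$, then $f(T_5)=7$, and so on around \eqref{eq:cycle}: $f$ is the coloring $f_+$ that sends each edge to the head of its arrow. If $f(T_1)=1$, then $f(V_2)=q$, then $f(V_4)=2$, and so on: $f$ is the coloring $f_-$ that sends each edge to the tail of its arrow.

Under $f_+$ the odd colors $s=3,5,7,9$ are carried by $T_{s-2}$, so such an $s$ excludes $s-1$ and $s-2$ from a panchromatic set, while the even colors $s=2,4,6$ are carried by $T_s$ and exclude $s+1$ and $s+2$. An odd element and the even element after it therefore do not obstruct each other, and the rigid pattern of Example~\ref{ex:circ} is broken. Take $B=\{3,4,7,8,q\}$. It meets all $T_i$ by the criterion in the proof of Lemma~\ref{lem:BE}, and it contains $\{8,q\}$, so it is a transversal. Moreover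
\[
T_1\cap B=\{3\},\quad T_4\cap B=\{4\},\quad T_5\cap B=\{7\},\quad V_1\cap B=\{8\},\quad V_4\cap B=\{q\},
\]
and $f_+$ sends $T_1,T_4,T_5,V_1,V_4$ to $3,4,7,8,q$. These five intersections show that no element of $B$ can be removed, so $B\in b(\mathcal D)$, and that $B$ is panchromatic for $f_+$.

The map $E\mapsto\sigma(f_+(\sigma(E)))$ is a bijection that sends each edge to one of its ends, and it sends $T_1$ to $\sigma(f_+(T_7))=\sigma(9)=1$; so it is $f_-$. If $f_+(A)=s$ and $A\cap B=\{s\}$, then $f_-(\sigma(A))=\sigma(s)$ and $\sigma(A)\cap\sigma(B)=\{\sigma(s)\}$. Hence $\sigma(B)=\{2,3,6,7,p\}$ is panchromatic for $f_-$.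
\end{proof}

\section{The vertices of $P(\mathcal D)$}\label{sec:vertices}

We prove Proposition~\ref{prop:vertices}. Let $w$ be a vertex of $P(\mathcal D)$ that is not a $0/1$ vector, with $I,J,K$ and traces as in Section~\ref{sec:tools}. We must show that $w=v$. Since edges are triples, (T1) gives the rule
\begin{enumerate}
\item[(R)] a $J$-free edge has at most one element in $I$; if it has one, its other two elements are in $K$.
\end{enumerate}
A \emph{balanced signing} is a vector $y\in\{1,-1\}^K$ with $y(R)=0$ for every trace $R$; by (T3) there is none.

The idea is as follows. One strip supplies fewer traces than it has elements of $K$, so the $|K|$ traces required by (T3) exist only because the strips overlap, and they overlap in four elements only. Each strip must therefore carry almost the largest possible number of traces. A strip that carries the largest number has a rigid form: its traces are pairs and form a path. The paths from the two strips close up into cycles, and a graph of pairs has a balanced signing if it is bipartite. Most of the work consists in checking that these cycles are even.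

\subsection*{Traces in one strip}

Let $L$ be a strip. An \emph{$L$-trace} is a trace given by an edge of $L$. The \emph{members} of $L$ are the elements of $K\cap L$, ordered as in $L$, and a \emph{block} is a nonempty set of consecutive members. Every $L$-trace is a block. By (T2), two distinct $L$-traces have distinct first members, and the one that starts earlier also ends earlier:
\begin{enumerate}
\item[(M)] if the $L$-traces are sorted by first member, then both their first members and their last members strictly increase.
\end{enumerate}
A block $X$ is \emph{linked} if every pair of consecutive members of $X$ is an $L$-trace. By (T2) these pairs are then the only $L$-traces contained in $X$.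

\begin{lemma}\label{lem:strip}
A block $X$ of $L$ contains at most $|X|-1$ $L$-traces, with equality if and only if $X$ is linked. A linked block $X$ has the following properties.
\begin{enumerate}
\item[(L1)] Between two consecutive members of $X$ there is at most one element of $L$, and it is in $I$. In particular no element between the first and the last member of $X$ is in $J$.
\item[(L2)] If $x,x'\in X$ are neighbors in $L$, then the element of $L$ just before the pair or the element just after it exists and is in $I$. In particular, there are no four consecutive elements of $L$ in $K$ with the middle two in $X$; and if the first (last) two elements of $L$ are in $X$, then the third (third from last) is in $I$.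
\item[(L3)] Along $X$ the weights alternate: $t,1-t,t,\dots$
\end{enumerate}
\end{lemma}

\begin{proof}
Number the members of $X$ from $1$ to $n$, and let the traces in $X$ run from $l_j$ to $r_j$, sorted as in (M). Since $l_j<r_j\le n$ by (T1), the distinct numbers $l_j$ lie in $\{1,\dots,n-1\}$. If there are $n-1$ traces, then $l_j=j$, so $r_j\ge j+1$; and $r_j\le n-(n-1-j)=j+1$, because the $r_j$ strictly increase and $r_{n-1}\le n$. Conversely a linked block contains $n-1$ traces.

If a pair of consecutive members is the trace of an edge of $L$, the third element of this edge is neither in $K$ nor, by (T1), in $J$, so it is in $I$. It lies between the two members, or they are neighbors and it lies next to them. This gives (L1) and (L2), and (L3) holds since traces have weight $1$.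
\end{proof}

\subsection*{The count}

The elements $1,2,8,9$, which lie in both strips, are the \emph{terminals}. Let $\tau$ be the number of terminals in $K$. For $i=1,2$ let $\kappa_i=|K\cap L_i|$, let $m_i$ be the number of $L_i$-traces, and let $\delta_i=\kappa_i-1-m_i$.

Both strips have members: otherwise $K$ is a block of one strip and all traces come from this strip, so there are at most $|K|-1$ of them, against (T3). By Lemma~\ref{lem:strip}, $\delta_i\ge0$, with equality if and only if $K\cap L_i$ is linked. Since $\kappa_1+\kappa_2=|K|+\tau$, the number of traces is at most $m_1+m_2=|K|+\tau-2-\delta_1-\delta_2$, and (T3) gives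
\begin{equation}\label{eq:count}
\delta_1+\delta_2\le\tau-2,
\end{equation}
where \emph{in case of equality the incidence vectors of the traces are linearly independent}. So $\tau\in\{2,3,4\}$. Lemma~\ref{lem:strip} also describes the case $\delta_i=1$ when an extreme member is unused:
\begin{enumerate}
\item[(D)] if $\delta_i=1$ and the first or last member $x$ of $L_i$ lies in no $L_i$-trace, then $(K\cap L_i)\setminus\{x\}$ is linked,
\end{enumerate}
because this block of $\kappa_i-1$ members contains all $\kappa_i-2$ traces (it is nonempty since $\tau\ge2$). We apply (D) to the ends of the strips: in $L_1$ only $T_1$ contains $1$ and only $T_7$ contains $9$, and in $L_2$ only $V_4$ contains $2$.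

Permuting the coordinates of $w$ by $\sigma$ gives another vertex with the same $\tau,\delta_1,\delta_2$, and $v$ is fixed; so of two cases exchanged by $\sigma$ we treat one. Recall that $L_2=(8,1,p,q,9,2)$. One configuration arises twice, and we exclude it first.

\begin{lemma}\label{lem:path}
It cannot happen that \eqref{eq:count} holds with equality, $\delta_1=1$, $p\notin K$, and the $L_2$-traces are exactly $\{8,1\},\{1,q\},\{q,9\}$.
\end{lemma}

\begin{proof}
The three traces give $w_8=1-w_1=w_q=1-w_9$, so $w_8+w_9=1$. If $7\in I$, then $T_7$ is tight with trace $\{8,9\}$, and $\chi_{\{8,1\}}+\chi_{\{q,9\}}=\chi_{\{1,q\}}+\chi_{\{8,9\}}$ contradicts linear independence. So $w_7>0$ and $w(T_7)>1$. Then $9$ lies in no $L_1$-trace, and by (D) the block $X=(K\cap L_1)\setminus\{9\}$ is linked, with first member $1$ and last member $8$. By (L1) none of $2,\dots,7$ is in $J$, so $7\in K$. Since $9\in K$, (L2) for the pair $7,8$ gives $6\in I$, and (R) for $T_4$ gives $4,5\in K$. The elements $2,3$ are not both in $I$ by (R) for $T_1$, and not both in $K$, since $1,2\in X$ forces $3\in I$. So $X=\{1,z,4,5,7,8\}$ with $z\in\{2,3\}$, and $K=X\cup\{9,q\}$. Put $y=(-1,1,-1,1,-1,1)$ on $X$ in this order,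 $y_q=1$ and $y_9=-1$. The $L_1$-traces are consecutive pairs of $X$, and $y_8+y_1=y_1+y_q=y_q+y_9=0$, so $y$ is a balanced signing.
\end{proof}

\subsection*{Two terminals in $K$}

Here $\delta_1=\delta_2=0$, so both $K\cap L_1$ and $K\cap L_2$ are linked, and the traces form two paths that share exactly the two terminals $t,t'\in K$. Let $d_i$ be the number of steps from $t$ to $t'$ along the path in $L_i$. If $d_1\equiv d_2\pmod 2$, then alternating signs on the two paths that agree at $t$ also agree at $t'$, and together they form a balanced signing. We show that $d_1$ and $d_2$ are both odd, or reach a contradiction directly. By (L1), an element between $t$ and $t'$ in either strip is not in $J$, and it is in $I$ if it is a terminal.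

\emph{$\{t,t'\}=\{1,2\}$, and $\{9,8\}$ by $\sigma$.} Here $d_1=1$. In $L_2$ we have $9\in I$ and $p,q\notin J$, so $p,q\in K$ by (R) for $V_3$. The path is $1,p,q,2$, and $d_2=3$.

\emph{$\{1,8\}$, and $\{9,2\}$ by $\sigma$.} Here $d_2=1$. In $L_1$ we have $2\in I$ and $3,\dots,7\notin J$, so $3,4\in K$ by (R) for $T_2$. At most one of $5,6,7$ is in $I$ by (R) for $T_5$, and at least one is, since otherwise $3,4,5,6\in K$ violates (L2). So there are six members from $1$ to $8$, and $d_1=5$.

\emph{$\{2,8\}$.} In $L_2$ we have $1,9\in I$ and $p,q\notin J$, so $p,q\in K$ by (R) for $V_2$; the path is $8,p,q,2$, and $d_2=3$. In $L_1$ we have $3,\dots,7\notin J$, and (R) for $T_1$ and $T_7$ gives $3,7\in K$. At most one of $4,5,6$ is in $I$ by (R) for $T_4$, and at least one is, since otherwise $3,4,5,6\in K$. So there are six members from $2$ to $8$, and $d_1=5$.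

\emph{$\{1,9\}$.} From $L_1$ we get $2,8\in I$, and from $L_2$ we get $p,q\notin J$. By (R) for $V_1$ and $V_4$, $p,q\in K$. Then $1,p,q,9\in K$ violates (L2).

\subsection*{Three terminals in $K$}

Now $\delta_1+\delta_2\le1$. Up to $\sigma$, the missing terminal is $1$ or $2$.

\emph{Case $1\notin K$, $2,8,9\in K$.} Suppose that $K\cap L_2$ is linked. It runs from $8$ to $2$, so $1\in I$ and $p\notin J$ by (L1), and $q\in I$ by (L2) for the last pair $9,2$. Then $V_2$ violates (R). Hence $\delta_2=1$, $\delta_1=0$ and $m_2=\kappa_2-2$.

The block $K\cap L_1$ is linked from $2$ to $9$, so $3,\dots,7\notin J$. The last pair $8,9$ forces $7\in I$, and (R) for $T_5$ gives $5,6\in K$. The elements $3,4$ are not both in $I$ by (R) for $T_2$, and not both in $K$ by (L2) for $3,4,5,6$. So the members are $2,z,5,6,8,9$ with $z\in\{3,4\}$. By (L3), $w_2+w_9=1$. Put $y=(1,-1,1,-1,1,-1)$ on these members, so that $y_2+y_9=0$. It remains to look at $q$.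

If $q\in K$, then $w(V_4)=w_q+1>1$, so $2$ lies in no $L_2$-trace, and $(K\cap L_2)\setminus\{2\}$ is linked by (D). Since $2\in K$, (L2) for the pair $q,9$ gives $p\in I$. Then $8$ and $q$ are consecutive members with two elements between them, against (L1).

If $q\in J$, then only $V_1$ can give an $L_2$-trace. If $p\in K$, then $\kappa_2=4$ and two traces are needed. If $p\notin K$, then $\kappa_2=3$ and one trace is needed, but $V_1\cap K=\{8\}$ is too small.

So $q\in I$. If $p\notin K$, then $V_1,V_2,V_3$ have at most one element in $K$, the only possible $L_2$-trace is $\{9,2\}$, and $y$ is a balanced signing. If $p\in K$, then $1\notin I$ by (R) for $V_2$, so $1\in J$; the only possible $L_2$-traces are $\{p,9\}$ and $\{9,2\}$, and $y$ extended by $y_p=1$ is a balanced signing.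

\emph{Case $2\notin K$, $1,8,9\in K$.} Suppose that $K\cap L_1$ is linked. It runs from $1$ to $9$, so $2\in I$ and $3,\dots,7\notin J$, and the pair $8,9$ forces $7\in I$. By (R) for $T_2$ and $T_5$ we get $3,4,5,6\in K$, against (L2). Hence $\delta_1=1$, $\delta_2=0$, and \eqref{eq:count} holds with equality. The block $K\cap L_2$ is linked from $8$ to $9$. The first pair $8,1$ forces $p\in I$; as $q\notin J$, (R) for $V_2$ gives $q\in K$. The members are $8,1,q,9$, and Lemma~\ref{lem:path} applies.

\subsection*{Four terminals in $K$}

Now $\delta_1+\delta_2\le2$. If $K\cap L_2$ were linked, the pairs $8,1$ and $9,2$ would force $p,q\in I$, against (R) for $V_2$. So $\delta_2\ge1$, and either $\delta_1=0$ or $\delta_1=\delta_2=1$.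

\emph{Case $\delta_1=0$.} The block $K\cap L_1$ is linked from $1$ to $9$. The pairs $1,2$ and $8,9$ force $3,7\in I$, and (R) for $T_3$ and $T_5$ gives $4,5,6\in K$. The members are $1,2,4,5,6,8,9$, and (L3) gives $w_1+w_8=1$ and $w_2+w_9=1$. Thus $V_1$ is not tight if $p\in K$, and $V_4$ is not tight if $q\in K$. If $p,q\in K$, then $\kappa_2=6$ and $m_2\le2$, so $\delta_2\ge3$, against \eqref{eq:count}. Otherwise put $y=(1,-1,1,-1,1,-1,1)$ on the members of $L_1$, so that $y_1=y_9=1$ and $y_2=y_8=-1$, and put $y=-1$ on the one of $p,q$ that is in $K$, if any. The possible $L_2$-traces are $\{8,1\},\{9,2\}$ if $p,q\notin K$; $\{8,1\},\{1,q\},\{q,9\}$ if only $q\in K$; and $\{1,p\},\{p,9\},\{9,2\}$ if only $p\in K$. Each of them contains one of $1,9$ and one of $2,8,p,q$, so $y$ is a balanced signing.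

\emph{Case $\delta_1=\delta_2=1$.} Here \eqref{eq:count} holds with equality, and $m_2=\kappa_2-2\ge2$. If $p\in J$, only $V_4$ can give an $L_2$-trace, and if $q\in J$, only $V_1$ can; so $p,q\notin J$. By (R) for $V_2$ they are not both in $I$. Up to $\sigma$, either $p\in I$ and $q\in K$, or $p,q\in K$.

Let $p\in I$ and $q\in K$. Then $w_q+w_9=w(V_3)\ge1$, so $w(V_4)>1$. Since $\kappa_2=5$, three $L_2$-traces are needed, and they must come from $V_1,V_2,V_3$: they are $\{8,1\},\{1,q\},\{q,9\}$. Lemma~\ref{lem:path} applies.

Let $p,q\in K$. This is the only case that survives, and in it the traces are triples. Since $\kappa_2=6$ and $m_2=4$, all of $V_1,\dots,V_4$ are tight. Subtracting consecutive equations gives $w_8=w_q$, $w_1=w_9$, $w_p=w_2$, and then $V_1$ gives $w_1+w_2+w_8=1$. Hence $w_1+w_2<1$ and $w_8+w_9=w_8+w_1<1$, and the inequalities for $T_1$ and $T_7$ show that $3,7\notin I$. If $T_1$ were not tight, then $1$ would lie in no $L_1$-trace, the block $(K\cap L_1)\setminus\{1\}$ would be linked by (D), and its last pair $8,9$ would force $7\in I$. So $T_1$ is tight; it meets $K$, so it is $J$-free, and $3\in K$. The present case is invariant under $\sigma$, so $T_7$ is tight as well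 and $7\in K$.

Let $x_1,\dots,x_\kappa$ be the members of $L_1$, where $\kappa=\kappa_1$, and let the $\kappa-2$ $L_1$-traces run from $x_{l_j}$ to $x_{r_j}$, sorted as in (M). The trace $T_1=\{x_1,x_2,x_3\}$ is the first and $T_7=\{x_{\kappa-2},x_{\kappa-1},x_\kappa\}$ is the last. So the $\kappa-2$ numbers $l_j$ increase strictly from $1$ to $\kappa-2$ and the numbers $r_j$ from $3$ to $\kappa$, which gives $l_j=j$ and $r_j=j+2$. A trace with three elements is a whole edge, so $x_j,x_{j+1},x_{j+2}$ are consecutive in $L_1$ for every $j$. Since $x_1=1$ and $x_\kappa=9$, all of $L_1$ lies in $K$. Thus $K=S$, $m_1=7$, and all eleven edges are tight. By (T3) their incidence vectors span $\mathbb R^S$, so the system $x(E)=1$ $(E\in\mathcal D)$ has only one solution. Both $w$ and $v$ solve it, so $w=v$. This proves Proposition~\ref{prop:vertices}. \qed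

\section{Minors and further counterexamples}\label{sec:more}

For a clutter $\mathcal A$ on $S$ and $s\in S$, the \emph{deletion} $\mathcal A\setminus s$ consists of the edges that avoid $s$, and the \emph{contraction} $\mathcal A/s$ consists of the minimal sets among the $A\setminus\{s\}$, $A\in\mathcal A$; both are clutters on $S\setminus\{s\}$. A \emph{minor} is the result of a sequence of deletions and contractions, and it is \emph{proper} if the sequence is not empty. A minor may have no edge or an empty edge. A clutter is \emph{minimally nonideal} if it is nonideal and all its proper minors are ideal. The \emph{disjoint union} of clutters $\mathcal A_1,\mathcal A_2$ on disjoint ground sets $S_1,S_2$ is the clutter $\mathcal A_1\cup\mathcal A_2$ on $S_1\cup S_2$.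

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] The clutter $\mathcal D$ is minimally nonideal, and $P(\mathcal D)$ has exactly one non-integral vertex.
\item[(ii)] The class of clutters without an admissible pair is closed under taking blockers, minors (with at least one edge and no empty edge) and disjoint unions. In particular $b(\mathcal D)$ is a counterexample to the conjecture, and so is the disjoint union of $\mathcal D$ with any ideal clutter, and the blocker of such a union. So there are infinitely many counterexamples.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of (i)]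
Some vertex of $P(\mathcal D)$ is non-integral by Theorem~\ref{thm:main}(i), so by Proposition~\ref{prop:vertices} $v$ is a vertex and the only non-integral one.

Let $\mathcal A$ be any clutter on a set $S'$, degenerate ones included, and let $s\in S'$. We show that each vertex $w$ of $P(\mathcal A/s)$ or $P(\mathcal A\setminus s)$ extends, by a suitable coordinate $w_s$, to a vertex of $P(\mathcal A)$. For the contraction take $w_s=0$: the polyhedron $P(\mathcal A/s)$ is the face $\{x_s=0\}$ of $P(\mathcal A)$ with the coordinate $s$ omitted. For the deletion let $w_s$ be the largest of $0$ and the numbers $1-w(A\setminus\{s\})$ over the edges $A\ni s$; this is the least value with $(w,w_s)\in P(\mathcal A)$. If $(w,w_s)$ is the midpoint of two points of $P(\mathcal A)$, then omitting the coordinate $s$ gives two points of $P(\mathcal A\setminus s)$ with midpoint $w$, so both equal $w$. The two $s$-coordinates are then at least $w_s$ and have mean $w_s$, so both equal $w_s$. Hence $(w,w_s)$ is a vertex. It follows that minors of ideal clutters are ideal.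

For $\mathcal A=\mathcal D$ the extended vertex is not $v$. For the contraction it has a zero coordinate. For the deletion, $w=\frac13\mathbf 1$ is not a vertex of $P(\mathcal D\setminus s)$, since (T3) would require ten traces and $\mathcal D\setminus s$ has only eight edges. So $\mathcal D/s$ and $\mathcal D\setminus s$ are ideal, and every proper minor of $\mathcal D$ is a minor of one of them.
\end{proof}

\begin{proof}[Proof of (ii)]
\emph{Blockers.} We recall that $b(b(\mathcal A))=\mathcal A$: a set $X$ contains no edge of $\mathcal A$ if and only if $S\setminus X$ is a transversal of $\mathcal A$, that is, if and only if $X$ misses a member of $b(\mathcal A)$; so the transversals of $b(\mathcal A)$ are the sets that contain an edge of $\mathcal A$. Therefore $(f,g)$ is admissible for $\mathcal A$ if and only if $(g,f)$ is admissible for $b(\mathcal A)$.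

\emph{Minors.} A minor of a clutter with no edge has no edge, and a minor of the clutter $\{\emptyset\}$ is $\{\emptyset\}$. So all clutters met on the way to a minor with at least one edge and no empty edge have these two properties, and it suffices to treat one operation.

Let $\mathcal A'=\mathcal A\setminus s$ have an admissible pair $(f',g')$; we build one for $\mathcal A$. The edges through $s$ receive the color $s$, and no minimal transversal will use it. Put $f(A)=s$ if $s\in A$ and $f(A)=f'(A)$ otherwise. For $B\in b(\mathcal A)$ the set $B\setminus\{s\}$ is a transversal of $\mathcal A'$; choose $B'\in b(\mathcal A')$ with $B'\subseteq B\setminus\{s\}$ and put $g(B)=g'(B')\in B$. Then $g(B)\ne s$. If $f(A)=g(B)$, then $s\notin A$ and $f'(A)=g'(B')$, so $|A\cap B|\ge|A\cap B'|>1$. This settles deletion.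

The transversals of $\mathcal A/s$ are the transversals of $\mathcal A$ that avoid $s$, so $b(\mathcal A/s)=b(\mathcal A)\setminus s$, and this clutter has an edge because $\mathcal A/s$ has no empty edge. If $\mathcal A$ has no admissible pair, then neither has $b(\mathcal A)$, nor $b(\mathcal A)\setminus s$, nor its blocker $\mathcal A/s$.

\emph{Disjoint unions.} A set is a transversal of $\mathcal A_1\cup\mathcal A_2$ if and only if its part in $S_i$ is a transversal of $\mathcal A_i$ for $i=1,2$, so the blocker is $\{B_1\cup B_2:B_i\in b(\mathcal A_i)\}$. Let $f$ be a coloring of the union. By Lemma~\ref{lem:adm} there are sets $B_i$ panchromatic for $f|_{\mathcal A_i}$. An edge of $\mathcal A_i$ meets $B_1\cup B_2$ only in $B_i$, so $B_1\cup B_2$ is panchromatic for $f$, and Lemma~\ref{lem:adm} applies again.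

\emph{Counterexamples.} Neither $\mathcal D$ (Theorem~\ref{thm:main} and Lemma~\ref{lem:adm}) nor an ideal clutter $\mathcal A$ (Corollary~\ref{cor:ideal}) has an admissible pair. So none of $b(\mathcal D)$, $\mathcal D\cup\mathcal A$, $b(\mathcal D\cup\mathcal A)$ has one, and none has a function $h$ as in the conjecture. They are nonideal: $P(\mathcal D\cup\mathcal A)=P(\mathcal D)\times P(\mathcal A)$ has the non-integral vertex $(v,w)$ for any vertex $w$ of $P(\mathcal A)$, and the blocker of a nonideal clutter is nonideal. Taking for $\mathcal A$ the clutter of $k$ one-element edges on $k$ elements, whose covering polyhedron has the single vertex $\mathbf 1$, gives a counterexample with $11+k$ edges for every $k\ge1$.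
\end{proof}

\begin{thebibliography}{1}
\bibitem{egres} Egerv\'ary Research Group, \texttt{https://egres.elte.hu/tr/egres-10-09\_November\_2010.pdf}.
\end{thebibliography}
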